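# Hamiltonian cycles of $G^2$ that contain $c(G)$ edges of $G$

## Cycles that every vertex touches

All graphs are finite and simple. The square $G^2$ of a graph $G$ has the same vertices as $G$; two distinct vertices are adjacent in $G^2$ when their distance in $G$ is at most $2$. So an edge of $G^2$ is either an edge of $G$ or joins two vertices with a common neighbor in $G$. The circumference $c(G)$ is the length of a longest cycle of $G$. A graph is 2-connected if it has at least three vertices, is connected, and has no cutvertex. On a cycle $C$ with a fixed orientation, $x^+$ denotes the successor of $x$.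

We begin with a situation in which one can write down a Hamiltonian cycle of $G^2$ that contains many edges of $G$.

**Proposition 1.** Let $C$ be a cycle of a graph $G$ such that every vertex outside $C$ has a neighbor on $C$. Then $G^2$ has a Hamiltonian cycle containing at least $|C|$ edges of $G$.

**Proof.** Orient $C$. For every vertex $w$ outside $C$ choose one neighbor of $w$ on $C$, and let $W_x$ be the set of vertices that chose $x$. If $W_x=\{w_1,\dots,w_k\}$ with $k\ge1$, replace the edge $xx^+$ of $C$ by the path
$$x,\ w_1,\ w_2,\ \dots,\ w_k,\ x^+ .$$
All of $w_1,\dots,w_k,x^+$ are neighbors of $x$, and they are distinct because $x^+$ lies on $C$. So consecutive vertices after $x$ have the common neighbor $x$, and the path lies in $G^2$. After all replacements we have a Hamiltonian cycle of $G^2$. It is composed of $|C|$ edge-disjoint sections, one from $x$ to $x^+$ for each $x\in V(C)$. The section is the edge $xx^+$ of $G$ if $W_x=\emptyset$, and otherwise it contains the edge $xw_1$ of $G$. So at least $|C|$ edges of $G$ are used. $\square$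

Here is one case by hand. Let $G=K_{2,3}$ with sides $\{a_1,a_2\}$ and $\{w_1,w_2,w_3\}$, and $C=a_1w_1a_2w_2a_1$. Let $w_3$ choose $a_1$. The resulting cycle is $a_1w_3w_1a_2w_2a_1$; all its edges except $w_3w_1$ are in $G$, so it has $4=c(G)$ edges of $G$. If $G$ is Hamiltonian, then $C$ can be taken to be a Hamiltonian cycle and there is nothing to do.

What changes when some vertices are at distance two or more from every longest cycle? It is known (Fleischner) that the square of every 2-connected graph is Hamiltonian. It is also known that for every 2-connected graph $G$ there is a Hamiltonian cycle in $G^2$ containing at least $\min(c(G),\lceil c(G)/2\rceil+4)$ edges of $G$. This minimum equals $c(G)$ exactly when $\lfloor c(G)/2\rfloor\le 4$, that is, when $c(G)\le 9$. The conjecture to be decided is the following; the problem comes from "Hamiltonian Cycles In The Square Of A Two-Connected Graph With Given Circumference".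

**Conjecture.** For every 2-connected graph $G$ of order $\ge3$ there is a Hamiltonian cycle in $G^2$ that contains at least $c(G)$ edges of $G$.

We shall prove it.

## Complete bipartite graphs: no bound above $c(G)$

Before proving the bound, we check that one cannot ask for more. Proposition 1 is enough for this.

**Proposition 2 (sharpness).** For every $c\ge4$ and every $n\ge c$ there is a 2-connected graph of order $n$ and circumference $c$ in which the maximum number of edges of $G$ in a Hamiltonian cycle of $G^2$ is exactly $c$. (For $c=3$ the only 2-connected graph is $K_3$.)

**Proof.** *Even $c=2s\ge4$.* Let $G=K_{s,m}$ with $m=n-s\ge s\ge2$. It is 2-connected. Every edge of $G$ meets the side of size $s$, and a cycle (of $G$ or of $G^2$) has at most two edges at each vertex. So every cycle of $G$ has at most $2s$ edges, and every Hamiltonian cycle of $G^2$ has at most $2s$ edges of $G$. Since $m\ge s$, there is a cycle of length $2s$, hence $c(G)=2s$. This cycle contains the whole side of size $s$, so every vertex outside it has a neighbor on it, and Proposition 1 shows that $2s$ is attained.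

*Odd $c=2s+1\ge5$.* Let $G$ be $K_{s,m}$ with sides $\{a_1,\dots,a_s\}$ and $\{w_1,\dots,w_m\}$, where $m=n-s\ge s+1$ and $s\ge 2$, together with the edge $w_1w_2$. Every cycle of $G$, and the set of $G$-edges of every Hamiltonian cycle of $G^2$, contains at most $2s$ edges meeting $\{a_1,\dots,a_s\}$ and at most one other edge, so at most $2s+1$ edges. The cycle
$$w_1\,w_2\,a_1\,w_3\,a_2\,w_4\cdots w_{s+1}\,a_s\,w_1$$
has length $2s+1$, so $c(G)=2s+1$. It contains all $a_i$, and Proposition 1 shows that $2s+1$ is attained.

*$c=3$.* Let $G$ be 2-connected with at least four vertices; we show $c(G)\ge4$. Suppose $T$ is a triangle of $G$ and take a neighbor $v\notin T$ of some $a\in T$. In the connected graph $G-a$ there is a path from $v$ to $T-a$; cut it at its first vertex $b$ on $T$. Together with $av$ it is a path from $a$ to $b$ of length at least two with no inner vertex on $T$. With the path of length two from $b$ to $a$ in $T$ it forms a cycle of length at least $4$. So $K_3$ is the only 2-connected graph of circumference $3$. $\square$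

## A spider attached to an 18-cycle

Now take a graph that Proposition 1 does not handle. Let $C$ be a cycle of length $18$ and let $y_1,y_2,y_3$ be three vertices of $C$ at mutual distance $6$ along $C$. Add a vertex $z$ and three paths $z\,a_i\,c_i\,y_i$, $i=1,2,3$. The result is a subdivision of $K_4$: three rim paths of length $6$ and three spokes of length $3$. Its cycles have length $18$ (the rim), $6+3+3=12$ (one rim path), or $6+6+3+3=18$ (two rim paths). So $C$ is a longest cycle, but $z$ and the $a_i$ are not adjacent to $C$.

The proof of Proposition 1 suggests a first approach: take the whole component $D=\{z,a_1,a_2,a_3,c_1,c_2,c_3\}$ of $G-V(C)$ and insert it between $y_1$ and $y_1^+$. The only vertex of $D$ at distance at most $2$ from $y_1^+$ is $c_1$, so we would need a Hamiltonian path of $G^2[D\cup\{y_1\}]$ from $y_1$ to $c_1$. With the edge $c_1y_1$ it would close up to a Hamiltonian cycle $J$ of $G^2[D\cup\{y_1\}]$.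

There is no such $J$. The $y_i$ are far apart on $C$, so within $D\cup\{y_1\}$ the vertices at distance at most $2$ from $c_2$ are only $a_2$ and $z$, and those from $c_3$ are only $a_3$ and $z$. So $J$ contains the path $a_2c_2zc_3a_3$. The other possible neighbors of $a_2$ are $a_1$ and $a_3$. The edge $a_2a_3$ would close a cycle on five of the eight vertices, so $a_2a_1\in J$. In the same way $a_3a_1\in J$. This closes a cycle on six vertices, missing $c_1$ and $y_1$, a contradiction.

Spreading $D$ over several vertices of $C$ does work. Between $y_1$ and $y_1^+$ insert $a_1,z,c_1$ in this order, and between $y_i$ and $y_i^+$ insert $a_i,c_i$, for $i=2,3$. Each section stays in $G^2$ and contains an edge of $G$ ($a_1z$ or $a_ic_i$). So the task is to distribute each component over the vertices of $C$, in pieces whose squares have suitable Hamiltonian cycles, and for this we need a statement that survives induction.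

## The theorem along a cycle, and the rings it needs

A component is called nontrivial if it has at least two vertices. The result we prove holds for every cycle, not only for a longest one.

**Theorem 3.** For every 2-connected graph $G$ of order $\ge3$, $G^2$ has a Hamiltonian cycle containing at least $c(G)$ edges of $G$.

**Theorem 4.** Let $G$ be 2-connected of order $\ge3$, let $C$ be any cycle of $G$ with a fixed orientation, and let $G'=G-E(G[V(C)])$. Let $R\subseteq V(C)$ contain exactly one vertex of each nontrivial component of $G'$. Then $G^2$ has a Hamiltonian cycle $H$ in which the vertices of $C$ occur in the cyclic order of $C$, and such that for each $x\in V(C)$ the section of $H$ from $x$ to $x^+$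

* contains at least one edge of $G$, and
* is the single edge $xx^+$ if $x\in R$ or if $x$ has no neighbor outside $C$.

In particular $|E(H)\cap E(G)|\ge|C|$.

That each nontrivial component of $G'$ meets $V(C)$ is part of the proof. Theorem 3 is Theorem 4 applied to a longest cycle.

The pieces inserted into $C$ will be cycles through one vertex of $C$, opened at an edge. One degenerate case must be allowed, since a piece may consist of a single new vertex.

**Definition.** Let $K$ be a graph and $V\subseteq V(K)$ with $|V|\ge2$. A ring on $V$ is a Hamiltonian cycle of $K^2[V]$ if $|V|\ge3$. If $V=\{a,b\}$ and $ab\in E(K)$, a ring on $V$ is the digon consisting of two copies of $ab$, regarded as two different edges, both edges of $K$. A $K$-edge of a ring is an edge of it that belongs to $K$.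

If $e=yb$ is an edge of a ring $H$ on $V$, then $H-e$ is a Hamiltonian path of $K^2[V]$ from $b$ to $y$ (for a digon, the other copy of $yb$). If $K'$ is a subgraph of $K$, then rings with respect to $K'$ are rings with respect to $K$, and $K'$-edges are $K$-edges. In the spider graph, the cyclic sequence $y_1\,a_1\,z\,c_1$ is a ring; its $K$-edges are $a_1z$ and $c_1y_1$. Opening it at $e=y_1c_1$ gives the path inserted above.

The next operation merges two rings that share one vertex.

**Lemma 5 (splicing).** Let $H_0$ be a ring on $V_0$ with an edge $py$ where $p\in N_K(y)$. Let $H$ be a ring on $V$ with $V\cap V_0=\{y\}$, and let $e=yb$ be a $K$-edge of $H$. Replace the edge $py$ of $H_0$ by the edge $pb$ followed by the path $H-e$ from $b$ to $y$. The result is a ring on $V_0\cup V$ that contains all edges of $H_0$ and $H$ except this edge $py$ and $e$.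

**Proof.** Since $b\in V\setminus\{y\}$, we have $b\notin V_0$, so $b\ne p$. Both $p$ and $b$ are $K$-neighbors of $y$, so $pb\in E(K^2)$. The sets $V_0$ and $V$ share only $y$, so the result is a closed sequence through each vertex of $V_0\cup V$ exactly once, and this set has at least three vertices. If $H_0$ or $H$ is a digon, only one of its two copies is replaced or removed, and the argument is the same. $\square$

So a splice at $y$ needs a slot, a $K$-edge of $H_0$ at $y$, and uses it up. The proof depends on always having a free slot.

## Rooted triples

Which graphs $K$ with which terminals (the vertices on $C$) can be distributed? A dead end must be excluded: every part that hangs on a single vertex must contain a terminal.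

**Definition.** A rooted triple $(K,X,x_0)$ consists of a connected graph $K$, a set $X\subseteq V(K)$ of terminals with $|X|\ge2$, and a root $x_0\in X$, such that

> $(\star)$ for every $v\in V(K)$, every component of $K-v$ contains a vertex of $X$.

**Definition.** An (a)-solution of $(K,X,x_0)$ is a set $Y\subseteq X\setminus\{x_0\}$ (possibly empty) and, for $y\in Y$, rings $H_y$ on pairwise disjoint sets $V_y$, with $K$-edges $e_y\in E(H_y)$ incident with $y$, such that

1. $V_y\cap X=\{y\}$ for all $y\in Y$;
2. $\bigcup_{y\in Y} V_y=(V(K)\setminus X)\cup Y$;
3. every $H_y$ has at least two $K$-edges.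

A (b)-solution is defined in the same way, except that $\bigcup V_y=(V(K)\setminus X)\cup Y\cup\{x_0\}$, and for exactly one $z\in Y$ we have $V_z\cap X=\{z,x_0\}$ instead of condition 1. In addition:

4. $H_z$ has a $K$-edge $f\ne e_z$ incident with $x_0$.

So an (a)-solution covers every nonterminal exactly once by rings, each containing exactly one terminal, and never touches the root. A (b)-solution also covers the root, as a guest in one ring, with a free slot $f$ at the root.

*Example.* Let $K$ be the path $x_0\,v\,x_1$ with $X=\{x_0,x_1\}$. Removing $v$ leaves $\{x_0\}$ and $\{x_1\}$, and removing an end leaves a component containing the other end, so $(\star)$ holds. An (a)-solution: $Y=\{x_1\}$ and the digon on $\{x_1,v\}$. A (b)-solution: $Y=\{x_1\}$, the triangle $x_1vx_0$ in $K^2$, $e_{x_1}=x_1v$, $f=vx_0$.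

*Example.* Without $(\star)$ there may be no solution. Take the tree formed by the paths $z\,a_1\,c_1\,y_1$, $z\,a_2\,c_2$, $z\,a_3\,c_3$ and an edge $y_1x_0$, with $X=\{x_0,y_1\}$. The component $\{c_2\}$ of $K-a_2$ has no terminal. An (a)-solution would be a single ring on all vertices except $x_0$. The adjacencies in the square among these vertices are those of the spider section, where we showed that no such ring exists.

**Lemma 6 (Main Lemma).** Every rooted triple has an (a)-solution and a (b)-solution.

Only (a)-solutions are needed for Theorem 4; the (b)-solutions are there for the induction. We first deduce Theorem 4, to see that the conditions are the right ones.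

**Proof of Theorem 4 from Lemma 6.** Write $N_G(A)$ for the set of vertices outside $A$ with a neighbor in $A$.

**Step 1: the components of $G'$ give rooted triples.** Let $M$ be a nontrivial component of $G'$ and $X_M=V(M)\cap V(C)$. Let $N$ be $V(M)$ itself, or the vertex set of a component of $M-v$ for some $v\in V(M)$, and suppose $N\cap V(C)=\emptyset$. The deleted edges have both ends on $C$, so none of them meets $N$. Hence all $G$-neighbors of $N$ are neighbors in $M$, and $N_G(N)\subseteq\{v\}$ (or $N_G(N)=\emptyset$ if $N=V(M)$). But at least two vertices of $V(C)\setminus\{v\}$ lie outside $N\cup\{v\}$, so $G-v$ (or $G$) is disconnected, contradicting 2-connectivity. Hence $X_M\neq\emptyset$ and $(M,X_M)$ satisfies $(\star)$. Using $(\star)$ at a vertex $v\in X_M$ (and $M-v\ne\emptyset$) gives a second vertex of $X_M$. So $|X_M|\ge2$, and with $x_M$ the vertex of $R$ in $M$, $(M,X_M,x_M)$ is a rooted triple.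

**Step 2: collect the rings.** Take (a)-solutions of all these triples. A vertex outside $C$ has a neighbor in $G$ and loses no edge in passing to $G'$, so it lies in a nontrivial component. Altogether we get a set $Y\subseteq V(C)\setminus R$ and rings $H_y$ $(y\in Y)$ on disjoint sets $V_y$ with $V_y\cap V(C)=\{y\}$, which cover $V(G)\setminus V(C)$. (A vertex of $R$ lying in a trivial component belongs to no $Y$ either.) We also have edges $e_y=yb_y\in E(G)\cap E(H_y)$, and by condition 3 the path $H_y-e_y$ contains an edge of $G$.

**Step 3: insert them into $C$.** For every $y\in Y$ replace the edge $yy^+$ of $C$ by the path $H_y-e_y$ from $y$ to $b_y$, followed by $b_yy^+$. We have $b_y\notin V(C)$, so $b_y\ne y^+$, and both are $G$-neighbors of $y$; thus $b_yy^+\in E(G^2)$. Different $y$ use different edges of $C$, and the $V_y$ are disjoint. The result is a Hamiltonian cycle $H$ of $G^2$ that visits $V(C)$ in the order of $C$.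

**Step 4: read off the sections.** For $x\in V(C)\setminus Y$ the section from $x$ to $x^+$ is the edge $xx^+$ of $G$. For $x\in Y$ it contains an edge of $G$, by Step 2. If $x\in R$, then $x\notin Y$. If $x$ has no neighbor outside $C$, then $x$ is isolated in $G'$, so $x\notin Y$. The $|C|$ sections are edge-disjoint, so $|E(H)\cap E(G)|\ge|C|$. $\square$

Taking for $C$ a longest cycle gives Theorem 3. The rest of the lecture proves Lemma 6.

## Fleischner's theorem with prescribed edges, and a path version

The one outside result we use is a strong form of Fleischner's theorem.

**Theorem F** (H. Fleischner, *In the square of graphs, Hamiltonicity and pancyclicity, Hamiltonian connectedness and panconnectedness are equivalent concepts*, Monatsh. Math. 82 (1976) 125–149; short proof: J. Müttel, D. Rautenbach, *A short proof of the versatile version of Fleischner's theorem*, Discrete Math. 313 (2013)). Let $v_1\neq v_2$ be vertices of a 2-connected graph $B$. Then $B^2$ has a Hamiltonian cycle $H$ such that both edges of $H$ at $v_1$ and at least one edge of $H$ at $v_2$ belong to $B$. If $v_1v_2\in E(B)$, these are three different edges.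

We need it in the following form: a block can be traversed without its cutvertex $u$, ending at a neighbor of $u$.

**Lemma 7.** Let $B$ be a 2-connected graph or $K_2$, and let $s\ne u$ be vertices of $B$. Then $B^2[V(B)\setminus\{u\}]$ has a Hamiltonian path from $s$ to some $r\in N_B(u)$.

**Proof.** If $B=K_2$, take the one-vertex path with $r=s$. Otherwise add a new vertex $w$ adjacent to exactly $s$ and $u$. The new graph $B'$ is 2-connected: after deleting any one vertex, what remains of $B$ is connected, and $w$, if present, still has a neighbor in it. Apply Theorem F to $B'$ with $v_1=w$ and $v_2=u$, which are adjacent in $B'$. The two edges at $w$ must be $sw$ and $wu$, and there is a third edge $ur\in E(B')$ of the Hamiltonian cycle at $u$, different from $uw$. So $r\neq w$ and $r\in N_B(u)$. The cycle reads $s,w,u,r,\dots$ and returns to $s$. Deleting $w$ and $u$ leaves a Hamiltonian path on $V(B)\setminus\{u\}$ with ends $r$ and $s$. Its edges are in $B^2$: the only pair of vertices of $B$ with common neighbor $w$ is $\{s,u\}$, and $u$ has been deleted. $\square$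

For example, if $B$ is the 4-cycle $s\,p\,u\,p'$, then $s,p',p$ is such a path, with $r=p$: the pair $p',p$ is at distance $2$, and $p\in N(u)$.

## Proof of the Main Lemma: edges, cutvertices and superfluous edges

We use induction on $|E(K)|$. A connected graph with at least two vertices is $K_2$, or has a cutvertex, or is 2-connected.

**Case 1: $K=K_2$.** Then $X=V(K)=\{x_0,x_1\}$. For (a) take $Y=\emptyset$. For (b) take $Y=\{x_1\}$ and the digon on $\{x_0,x_1\}$, with $e_{x_1}$ and $f$ its two edges.

**Case 2: $K$ has a cutvertex $v$.** The purpose of this case is to cut $K$ at $v$, making $v$ a terminal on both sides, and to arrange that $v$ is covered at most once (exactly once if $v\notin X$).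

Write $K=K_1\cup K_2$ with $V(K_1)\cap V(K_2)=\{v\}$, where each $K_i$ consists of $v$ and at least one component of $K-v$, with all edges of $K$ among these vertices, and $x_0\in V(K_1)$. Both $K_i$ are connected and have fewer edges than $K$. Put $X_i=(X\cap V(K_i))\cup\{v\}$.

We check that these give rooted triples for any root in $X_i$. By $(\star)$ at $v$, $K_i-v$ contains a vertex of $X$, so $|X_i|\ge2$. Let $N$ be a component of $K_i-w$, $w\in V(K_i)$. If $w=v$, then $N$ is a component of $K-v$, so it meets $X$. If $w\ne v$ and $v\in N$, then $N$ meets $X_i$ in $v$. If $w\neq v$ and $v\notin N$, then $N$ has no neighbor outside $K_i$, so $N$ is a component of $K-w$ and meets $X$. So $(\star)$ holds for $(K_i,X_i)$.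

*Case 2.1: $v=x_0$.* For (a), unite (a)-solutions of $(K_1,X_1,x_0)$ and $(K_2,X_2,x_0)$; their rings avoid $x_0$, so they are disjoint. For (b), unite a (b)-solution of the first and an (a)-solution of the second; only the former covers $x_0$.

*Case 2.2: $v\in X\setminus\{x_0\}$.* Unite an (a)-solution (respectively (b)-solution) of $(K_1,X_1,x_0)$ with an (a)-solution of $(K_2,X_2,v)$. The rings of the latter avoid their root $v$, so the rings are disjoint. The set to be covered is $V(K)\setminus X=(V(K_1)\setminus X_1)\cup(V(K_2)\setminus X_2)$, together with the indices and, for (b), $x_0$. This is where leaving the root untouched is needed.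

*Case 2.3: $v\notin X$.* Now $v$ itself must be covered. Take an (a)-solution (respectively (b)-solution) of $(K_1,X_1,x_0)$ and a (b)-solution of $(K_2,X_2,v)$. In the latter let $H_z$ be the ring containing $v$, with the $K_2$-edge $f_v=vb\neq e_z$. Here $z\in X_2\setminus\{v\}\subseteq X\setminus\{x_0\}$, and $V_z\cap X=\{z\}$ because $V_z\cap X_2=\{z,v\}$ and $v\notin X$.

A ring of the first solution contains the terminal $v\in X_1\setminus\{x_0\}$ only if its index is $v$. If the first solution has no ring $H_v$, then none of its rings contains $v$, and the union of the two solutions is as required.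

Otherwise $V_v\cap V_z=\{v\}$, since $V_v\subseteq V(K_1)$ and $V_z\subseteq V(K_2)$. Splice $H_v$ into $H_z$ at $v$ (Lemma 5 with $y=v$, $p=b$), replacing the edge $f_v=bv$ of $H_z$ and using $e_v\in E(H_v)$. Index the new ring by $z$ and keep $e_z$, which survives because $e_z\ne f_v$. The new ring has at least $2+2-2=2$ $K$-edges. Its vertex set meets $X$ in $\{z\}$, or in $\{z,x_0\}$ if $x_0\in V_v$. In the latter case the first solution is a (b)-solution, and $H_v$ has a $K_1$-edge $f\ne e_v$ at $x_0$. This edge survives, and $f\neq e_z$ because $f\in E(K_1)$ and $e_z\in E(K_2)$. The vertex $v$ is covered exactly once, and so is every other vertex that has to be covered. All other rings are unchanged; in particular, if $x_0$ lies in another ring, condition 4 is inherited.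

*Example.* For the path $x_0\,v\,x_1$ with cutvertex $v$ and $X=\{x_0,x_1\}$, the (b)-construction takes digons on $\{x_0,v\}$ and on $\{v,x_1\}$. Splicing at $v$ replaces one copy of $x_1v$ by $x_1x_0$ and $x_0v$; the result is the triangle $x_1\,x_0\,v$ with $K$-edges $x_0v=f$ and $vx_1=e_{x_1}$.

**Case 3: $K$ is 2-connected and there is an edge $e$ such that $(K-e,X)$ satisfies $(\star)$.** The graph $K-e$ is connected, since deleting an edge from a 2-connected graph does not disconnect it. So $(K-e,X,x_0)$ is a rooted triple with fewer edges, and its solutions are solutions for $K$.

**Case 4: $K$ is 2-connected and for every edge $e$, $(K-e,X)$ violates $(\star)$.** This is the main case; the next four sections treat it.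

## A cycle through a terminal runs out of slots

In a 2-connected $K$ with a terminal $x\ne x_0$, the natural move is this. Take a cycle $Z$ through $x$ and turn it into a ring with $x$ as its only terminal by skipping every other terminal on $Z$: the predecessor and the successor of a skipped vertex are both adjacent to it, hence adjacent in $K^2$. Then remove the edges of $Z$, declare all vertices of $Z$ to be terminals, apply induction to what remains, and splice the rings obtained at the vertices of $Z\setminus X$ into the ring built from $Z$. Each splice at $y$ uses the $K$-edge between $y$ and its predecessor as the slot.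

The step fails at the vertex $s$ that follows a skipped terminal. Its predecessor in the ring is only at distance $2$ in $K$, so the slot is missing. No other choice of slots helps in general: a run of $k$ consecutive nonterminals of $Z$ between two skipped terminals keeps only $k-1$ edges of $Z$, while all $k$ vertices may carry a ring. For $k=1$ the vertex $s$ keeps no edge of $Z$ at all. The terminal $x$ has the same problem with $s=x^+$: the edge entering $x$ is the slot for $x$, and the edge $xs$ must be preserved as the distinguished edge $e_x$ of the new ring.

What rescues the step is Case 3: we may assume that no edge is superfluous. Apply this to the edge $x's$ from a terminal $x'$ to the following vertex. Its criticality forces a piece around $s$ that contains no terminal and is attached to the rest of $K$ only at $x'$ and at one further vertex $u$. Lemma 7 swallows this entire piece in one path starting at $s$ and ending at a neighbor of $u$. Then nothing remains to be spliced at $s$, and $u$ has its slot.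

## Legs: what a critical edge at a terminal looks like

We are in Case 4. We recall what is needed about blocks. A block of a connected graph with at least two vertices is a maximal connected subgraph that has no cutvertex of its own; it is $K_2$ or 2-connected. Two blocks share at most one vertex, and a shared vertex is a cutvertex. If the graph has a cutvertex, then it has at least two end blocks, that is, blocks containing exactly one cutvertex of the graph. If $B$ is an end block with cutvertex $u$, then no edge of the graph joins $V(B)\setminus\{u\}$ to a vertex outside $B$.

**Step 1: an edge at a terminal cuts off a terminal-free piece.** Let $x'\in X$ and let $g=x's$ be an edge of $K$ at $x'$. Since $(K-g,X)$ violates $(\star)$, there are a vertex $u$ and a component $N$ of $K-g-u$ with $N\cap X=\emptyset$. If $K-g-u$ were connected, then $N$ would contain $X\setminus\{u\}\ne\emptyset$. So $K-g-u$ is disconnected, and $u$ is a cutvertex of the connected graph $K-g$. Since $K-u$ is connected, $g$ is an edge of $K-u$ whose deletion disconnects it. Hence $K-g-u$ has exactly two components, one containing $s$ and one containing $x'$. As $x'\in X$, the component $N$ is the one containing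 $s$.

**Step 2: the end blocks of $K-g$.** We locate the piece canonically. Let $B$ be an end block of $K-g$ with cutvertex $u_B$. In $K-g$ the only vertex outside $V(B)\setminus\{u_B\}$ adjacent to this set is $u_B$. Since $K-u_B$ is connected and has vertices outside $B$, $g$ must join $V(B)\setminus\{u_B\}$ to a vertex outside $B$. The sets $V(B)\setminus\{u_B\}$ for different end blocks are disjoint, there are at least two of them, and $g$ has two ends. So there are exactly two end blocks; one contains $s$, the other contains $x'$, and neither $s$ nor $x'$ is a cutvertex of $K-g$.

Let $B_g$ be the end block containing $s$, let $u_g$ be its cutvertex, and put $Q_g=V(B_g)\setminus\{u_g\}$. We call $Q_g$ the leg of $g$.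

**Step 3: the properties of a leg.** We claim
$$Q_g\cap X=\emptyset,\qquad N_K(Q_g)=\{x',u_g\},\qquad u_g\neq x',\qquad g\ \text{is the only edge between } x' \text{ and } Q_g. \tag{1}$$
The set $Q_g$ induces a connected graph (a block minus a vertex), contains $s$, and contains no cutvertex of $K-g$. So it does not contain $u$, and as a connected set of $K-g-u$ containing $s$ it lies in $N$. Hence $Q_g\cap X=\emptyset$. The other claims hold because $x'$ is a non-cutvertex of $K-g$ outside $B_g$: it differs from $u_g$, it is not adjacent in $K-g$ to $Q_g$, and the only edge of $K$ missing in $K-g$ is $g$.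

By (1), $s\in Q_g$ is never a terminal, so no two terminals are adjacent in Case 4.

*Example.* Let $K$ have the vertices $x_1,s,p,p',u,x_0,t$, with the edges $x_1s$, $sp$, $sp'$, $pu$, $p'u$, $ux_0$, $x_0t$, $tx_1$, and let $X=\{x_0,x_1\}$. The cycle $x_1\,s\,p\,u\,x_0\,t$ together with $p'$, adjacent to $s$ and $u$, shows that $K$ is 2-connected. We check that every edge is critical. Deleting an edge at $p$, $p'$ or $t$ leaves that vertex with a single neighbor, whose removal isolates it, and it is not a terminal. Deleting $x_1s$ makes $u$ separate $\{s,p,p'\}$ from $X$. Deleting $ux_0$ makes $s$ separate $\{p,p',u\}$ from $X$. So we are in Case 4. For $g=x_1s$ the end block $B_g$ is the 4-cycle $s\,p\,u\,p'$, $u_g=u$ and $Q_g=\{s,p,p'\}$. For $g=x_0t$ the end block containing $t$ is the edge $tx_1$, so $u_g=x_1$ and $Q_g=\{t\}$.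

## A cycle through legs, and the remainder

**Step 4: choose $Z$ and name its parts.** Choose $x\in X\setminus\{x_0\}$ and a cycle $Z$ of $K$ through $x$ (it exists since $K$ is 2-connected); orient it. Let $x=x^1,x^2,\dots,x^q$ $(q\ge1)$ be the vertices of $X$ on $Z$ in cyclic order, with $x^{q+1}=x^1$. Let $S_i$ be the set of vertices of $Z$ strictly between $x^i$ and $x^{i+1}$ (so $S_1=V(Z)\setminus\{x\}$ if $q=1$). Let $g_i=x^is_i$ be the edge of $Z$ leaving $x^i$. Since $s_i$ is not a terminal, $s_i\in S_i$. Write $Q_i=Q_{g_i}$ and $u_i=u_{g_i}$.

**Step 5: $Z$ passes through each leg once, at the beginning of $S_i$.** The claim is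

> (2) $V(Z)\cap Q_i$ is a nonempty initial part of $S_i$, and the next vertex of $Z$ is $u_i$, which is in $S_i$ or equals $x^{i+1}$. If $q=1$, then $u_1\in S_1$.

Follow $Z$ from $s_i\in Q_i$, away from $x^i$, to the first vertex outside $Q_i$. By (1) it is $x^i$ or $u_i$. If it were $x^i$, then $Z$ would enter $x^i$ by an edge from $Q_i$, which by (1) is $g_i$, so $Z$ would use $g_i$ twice. So it is $u_i$. The rest of $Z$, from $u_i$ to $x^i$, does not meet $Q_i$: otherwise, after its last vertex in $Q_i$ it would continue to a vertex of $N_K(Q_i)=\{x^i,u_i\}$; this is not $u_i$, which was already visited, and it is not $x^i$, since $g_i$ was already used. So the vertices of $Z$ in $Q_i$ are those from $s_i$ up to just before $u_i$. Since $Q_i\cap X=\emptyset$, this part ends before $x^{i+1}$, and $u_i$ is in $S_i$ or equals $x^{i+1}$. If $q=1$, the latter is $x^1$, and $u_1\neq x^1$ by (1).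

**Step 6: different legs are disjoint.** We show

> (3) For $i\ne j$: $Q_i\cap Q_j=\emptyset$ and $u_i\notin Q_j$.

By (2), $u_i\in V(Z)$ and $u_i\in S_i\cup X$, while $V(Z)\cap Q_j\subseteq S_j$. So $u_i\notin Q_j$. Suppose $Q_i\cap Q_j\neq\emptyset$. Since $s_i\in S_i$, we have $s_i\in Q_i\setminus Q_j$. As $Q_i$ induces a connected graph and has vertices inside and outside $Q_j$, it contains a vertex of $N_K(Q_j)=\{x^j,u_j\}$. Since $Q_i\cap X=\emptyset$, this gives $u_j\in Q_i$, which was just excluded with the roles of $i$ and $j$ exchanged.

**Step 7: a path $\sigma_i$ for each segment.** We replace the part of $Z$ between $x^i$ and $x^{i+1}$ by a sequence that swallows the leg. Let $Q=\bigcup_iQ_i$. Let $y_{i,1},\dots,y_{i,l_i}$ be the vertices of $S_i\setminus Q_i$ in order along $Z$. By (2) for the other indices, $S_i\setminus Q_i=S_i\setminus Q$. By (2), these vertices are consecutive on $Z$; if $l_i\ge1$, then $y_{i,1}=u_i$; if $l_i=0$, then $u_i=x^{i+1}$ (and $q\ge2$).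

The block $B_{g_i}$ is 2-connected or $K_2$, so Lemma 7 applied to $B_{g_i},s_i,u_i$ gives a Hamiltonian path $R_i$ of $K^2[Q_i]$ from $s_i$ to some $r_i\in N_K(u_i)$. Let $\sigma_i$ be the sequence
$$R_i,\ y_{i,1},\dots,y_{i,l_i}.$$
In $\sigma_i$ every $y_{i,j}$ is preceded by a $K$-neighbor of it: $y_{i,1}=u_i$ by $r_i$, and the others by their predecessor on $Z$. The first vertex $s_i$ of $\sigma_i$ is a $K$-neighbor of $x^i$. The last vertex $p_i$ of $\sigma_i$ is a $K$-neighbor of $x^{i+1}$: if $l_i\ge1$ it is the predecessor of $x^{i+1}$ on $Z$, and if $l_i=0$ then $p_i=r_i$ and $u_i=x^{i+1}$.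

**Step 8: the rest of $K$ splits into rooted triples.** Let
$$K^*=K-Q-E(Z),\qquad X'=X\cup(V(Z)\setminus Q)=X\cup\{y_{i,j}\}\subseteq V(K^*).$$
By (2) and (3), all $x^i$ and $u_i$ lie on $Z$ and outside $Q$, so they lie in $X'$; hence $N_K(Q)\subseteq X'$. We claim

> (4) Every component $M$ of $K^*$ contains a vertex of $X'$, and for $v\in V(M)$ every component of $M-v$ contains a vertex of $X'$.

Let $N$ be the vertex set of $M$, or of a component of $M-v$, and suppose $N\cap X'=\emptyset$. Then $N$ contains no vertex of $Z$ (such vertices are in $Q$ or in $X'$), so no edge of $E(Z)$ is incident with $N$. Also $N$ has no neighbor in $Q$, since $N_K(Q)\subseteq X'$. So $N_K(N)\subseteq\{v\}$ (or $N_K(N)=\emptyset$). But $Z$ has at least three vertices, all outside $N$, so at least two vertices lie outside $N\cup\{v\}$. This contradicts the 2-connectivity of $K$.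

Hence every nontrivial component $M$ of $K^*$ yields, for any root in $X'\cap V(M)$, a rooted triple with terminal set $X'\cap V(M)$. This set has at least two elements by (4), applied first to $M$ and then to $M-v$ with $v\in X'\cap V(M)$. Since $E(Z)\ne\emptyset$, it has fewer edges than $K$. A one-vertex component consists of a vertex of $X'$. Finally, if $x_0\notin V(Z)$, then $x_0$ differs from all $x^i,u_i$, so $x_0\notin N_K(Q)$, and $x_0$ loses no edge in passing to $K^*$; in particular its component is nontrivial.

**Step 9: apply induction.** Choose as roots $x_0$ for the component containing $x_0$ (if it is nontrivial), and arbitrary roots in $X'$ for the other nontrivial components. Take (a)-solutions for all nontrivial components, with one exception: when we construct a (b)-solution for $K$ and $x_0\notin V(Z)$, take a (b)-solution for the component containing $x_0$.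

Altogether we get at most one ring $H_y$ for each $y\in X'$, and none for $y=x_0$. The sets $V_y$ are pairwise disjoint, satisfy $V_y\cap X'\subseteq\{y,x_0\}$, and cover $V(K^*)\setminus X'$. Moreover $x_0\in V_y$ happens only in the exceptional situation, and then for exactly one $y$.

## Assembling the solution

**Step 10: the ring $\hat H$ built from $Z$.** Let $\hat H$ be the cyclic sequence
$$x^1\,\sigma_1\,[x^2]\,\sigma_2\,[x^3]\cdots[x^q]\,\sigma_q, \tag{5}$$
where $x^i$ ($i\ge2$) is kept only if $x^i=x_0$ and we are constructing a (b)-solution; otherwise it is omitted. We check that $\hat H$ is a ring. Its vertices are distinct by (3) and because the $y_{i,j}$ lie outside $Q$. Consecutive vertices inside some $\sigma_i$, or next to a kept $x^i$, are at distance at most $2$ by Step 7. If $x^i$ is omitted, then $p_{i-1}$ and $s_i$ become consecutive; they are distinct $K$-neighbors of $x^i$. There are at least three vertices: if $q=1$, then $\hat H$ contains $V(Z)$; if $q\ge2$, it contains $x$ and two nonempty sequences $\sigma_i$. So $\hat H$ is a ring. The edges $xs_1$ and $p_qx$ are $K$-edges of it. They are different, because $s_1$ and $p_q$ are the two neighbors of $x$ on a cycle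 with at least three vertices.

*In the example of the seven-vertex graph*, with $x=x_1$ and $Z=x_1\,s\,p\,u\,x_0\,t$, we have $q=2$, $x^2=x_0$, $\sigma_1=s,p',p,u$ and $\sigma_2=t$ with $l_2=0$, $u_2=x_1$. All components of $K^*$ are trivial. So the (a)-solution is the single ring $x_1\,s\,p'\,p\,u\,t$, where $u$ and $t$ are joined over the omitted $x_0$, and the (b)-solution is $x_1\,s\,p'\,p\,u\,x_0\,t$, with $e_{x_1}=x_1s$ and $f=x_0t$.

**Step 11: splice.** For every $y\in\{x\}\cup\{y_{i,j}\}$, the predecessor $p(y)$ of $y$ in $\hat H$ is a $K$-neighbor of $y$ by Step 7, and it lies in $Q\cup(X'\setminus X)$, being a vertex of some $\sigma_i$. Whenever a ring $H_y$ exists for such a $y$, splice it into $\hat H$ at $y$ by Lemma 5, replacing the edge $p(y)y$ and using $e_y$.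

We must check the hypothesis $V_y\cap V(\hat H)=\{y\}$. We have $V(\hat H)\subseteq Q\cup V(Z)$. Since $V_y\subseteq V(K^*)$, $V_y\cap Q=\emptyset$. So $V_y\cap V(\hat H)\subseteq V_y\cap X'\subseteq\{y,x_0\}$. If $x_0\in V_y$, then we are in the exceptional situation and $x_0\notin V(Z)$, so $x_0\notin V(\hat H)$. This proves the hypothesis. The edges $p(y)y$ are different for different $y$, a splice at $y$ removes no edge of $\hat H$ other than $p(y)y$, and the sets $V_y$ are disjoint. So all splices can be performed one after the other, and they give a ring $H_x^*$.

The edge $xs_1$ is never replaced. A replaced edge is $p(y)y$ with $y\in\{x\}\cup\{y_{i,j}\}$. Now $s_1\in Q$ is not one of these vertices $y$, and $p(x)=p_q\ne s_1$. Put $e_x^*=xs_1$.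

The new solution for $(K,X,x_0)$ consists of $H_x^*$ with $e_x^*$ and all rings $H_y$ with $y\in X\setminus\{x,x_0\}$, with their edges $e_y$.

**Step 12: covering (conditions 1 and 2).** The set $V(K)\setminus X$ is the disjoint union of $Q$, $\{y_{i,j}\}$ and $V(K^*)\setminus X'$. The first two sets are covered by $\hat H$ and by no $V_y$, except that $y_{i,j}\in V_{y_{i,j}}$ when that ring exists, and then it is spliced in. The third set is covered by the disjoint sets $V_y$. So each vertex of $V(K)\setminus X$ is covered exactly once. The ring $H_x^*$ is disjoint from the unspliced rings: for $y\in X\setminus\{x,x_0\}$ the vertex $y$ is not in $\hat H$, and the rest of the argument in Step 11 gives $V_y\cap V(\hat H)=\emptyset$. Each ring contains exactly one vertex of $X\setminus\{x_0\}$, namely its index. For $H^*_x$ this holds because $V(\hat H)\cap X\subseteq\{x,x_0\}$ and each spliced ring has $V_y\cap X\subseteq\{y,x_0\}$ with $y=x$ or $y\notin X$.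

In the (a)-construction $x_0$ is not covered: it is omitted in (5) if it is on $Z$, and no $V_y$ contains it. In the (b)-construction it is covered exactly once: in $\hat H$ if $x_0\in V(Z)$, and otherwise by the (b)-solution of its component.

**Step 13: two $K$-edges in each ring (condition 3).** If no ring was spliced at $x$, then $H_x^*$ contains $xs_1$ and $p_qx$, since the latter is replaced only by a splice at $x$. If $H_x$ was spliced at $x$, then $H_x^*$ contains $xs_1$ and at least one $K$-edge of $H_x-e_x$; these differ since $s_1\in Q$. The unspliced rings satisfy condition 3 by induction.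

**Step 14: the free edge at the root (condition 4, in the (b)-construction).** If $x_0=x^i\in V(Z)$, then $i\ge2$ and $f=x_0s_i$ is a $K$-edge of $\hat H$. The replaced edges have both ends in $\{x\}\cup Q\cup(X'\setminus X)$, which does not contain $x_0$, so $f$ is never replaced. Also $f\ne xs_1$, since $x_0\ne x$ and $x_0\ne s_1$. So condition 4 holds with $z=x$.

If $x_0\notin V(Z)$, then $x_0\in V_y$ for exactly one $y\in X'$, and $H_y$ has a $K$-edge $f\ne e_y$ at $x_0$. If $y\in\{x\}\cup\{y_{i,j}\}$, then $H_y$ was spliced, which removed only $e_y$ from $H_y$. So $f$ survives in $H_x^*$, and $f\ne xs_1$ since $s_1\in Q$ and $f\in E(K^*)$; condition 4 holds with $z=x$. Otherwise $y\in X\setminus\{x,x_0\}$, the ring $H_y$ is unchanged, and condition 4 is inherited with $z=y$.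

This completes Case 4, the induction, and the proof of Lemma 6. With the deduction given above, Theorem 4 and Theorem 3 are proved, and the conjecture is true. $\square$
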